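\title{Nash function germs are analytically equivalent to polynomials}

\begin{abstract}
We show that every Nash function germ $(\mathbf{K}^n,0)\to(\mathbf{K},0)$, where $\mathbf{K}=\mathbf{R}$ or $\mathbf{C}$, becomes a polynomial after a Nash change of coordinates. The proof has two parts. A germ $f$ with a critical point at the origin is determined, up to a change of coordinates, by its class modulo $\mathfrak{m}J(f)^2$; and finitely many Nash germs can be made polynomial simultaneously, in suitable Nash coordinates, modulo any nonzero Nash germ. The corresponding statement for map germs to $\mathbf{K}^r$ with $r\ge 2$ is false.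
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbf{K}$ be $\mathbf{R}$ or $\mathbf{C}$, and let \emph{analytic} mean real-analytic if $\mathbf{K}=\mathbf{R}$ and holomorphic if $\mathbf{K}=\mathbf{C}$. Two function germs $f,g:(\mathbf{K}^n,0)\to(\mathbf{K},0)$ are \emph{$C^\omega$-equivalent} if $f=g\circ\sigma$ for a germ $\sigma:(\mathbf{K}^n,0)\to(\mathbf{K}^n,0)$ of an analytic diffeomorphism with analytic inverse. A germ is \emph{$C^\omega$-equivalent to a polynomial} if it is $C^\omega$-equivalent to the germ at $0$ of some $p\in\mathbf{K}[X_1,\dots,X_n]$ with $p(0)=0$; in other words, if it is a polynomial in some system of analytic coordinates. An analytic germ $f$ is a \emph{Nash germ} if $P(x,f(x))\equiv 0$ for some nonzero polynomial $P\in\mathbf{K}[X_1,\dots,X_n,Y]$. The following question is posed in \cite{AvA}.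

\medskip
\noindent\emph{Is every Nash germ $(\mathbf{K}^n,0)\to(\mathbf{K},0)$, for every $n\ge1$, $C^\omega$-equivalent to a polynomial?}
\medskip

In the simplest cases the answer is yes, and algebraicity plays no role. If $n=1$ and $f\ne0$, write $f=cx^d(1+g)$ with $c\neq0$ and $g(0)=0$; then $f=c\sigma^d$ with $\sigma=x(1+g)^{1/d}$. If $df(0)\neq0$, then $f$ is itself one of the coordinates. If the ideal $J(f)$ generated by the partial derivatives of $f$ contains a power $\mathfrak{m}^e$ of the maximal ideal, then $\mathfrak{m}J(f)^2\supset\mathfrak{m}^{2e+1}$, and Lemma~\ref{lem:determinacy} below shows that $f$ is equivalent to its Taylor polynomial of degree $2e$.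

The question therefore concerns germs with a non-isolated critical point, and for these truncation fails. Let
\[
a(x)=\sqrt{1+x^3}-1=\sum_{j\ge1}\binom{1/2}{j}x^{3j},\qquad f(x,y)=(y-a(x))^2,
\]
and let $[\,\cdot\,]_\ell$ denote the Taylor polynomial of degree $\ell$. Then $[f]_\ell=(y-[a]_{\ell-1})^2+c(x)$ with $c=[a^2]_\ell-[a]_{\ell-1}^2$. For $\ell\ge7$ the polynomial $c$ is nonzero, because $\deg[a]_{\ell-1}^2\ge2(\ell-3)>\ell$, and $c(0)=0$. So $[f]_\ell$ has only finitely many critical points, namely those with $c'(x)=0$ and $y=[a]_{\ell-1}(x)$, whereas $f$ has a curve of them. No such Taylor polynomial is equivalent to $f$, although $f$ is equivalent to $y^2$.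

For general analytic germs the answer is no: R.~Pellikaan showed that
\[
f(x,y,z)=xyz\,(x^4+y^4+x^3yz+x^2y^3z)\,e^{z}
\]
is not analytically equivalent to a polynomial. This germ is critical along the whole $z$-axis, and it is a polynomial times a unit, so its zero set is algebraic. If $e^z$ is replaced by a Nash unit such as $1/(1-z)$ or $\sqrt{1+z^3}$, the zero set stays the same, and the question asks whether the obstruction has gone. One might expect that it has not. The pair $(x,a(x))$ parametrizes a branch of the cubic $(Y+1)^2=1+X^3$, which has no nonconstant polynomial parametrization, and no change of the coordinate $x$ alters this. For map germs this is a genuine obstruction (Theorem~\ref{thm:complements}(d)). For function germs it is not.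

We prove the result in a setting that includes formal power series, since the proof is the same. Throughout, $k$ is a field of characteristic $0$ with algebraic closure $\bar k$, and either $k=\mathbf{K}$ and $\mathcal{O}_n=\mathbf{K}\{x_1,\dots,x_n\}$ is the ring of convergent power series, or $k$ is arbitrary and $\mathcal{O}_n=k[[x_1,\dots,x_n]]$. Elements of $\mathcal{O}_n$ are called germs, and $\mathfrak{m}$ is the ideal of germs vanishing at $0$. A \emph{diffeomorphism germ} is an $n$-tuple of elements of $\mathfrak{m}$ whose Jacobian matrix is invertible at $0$. Let $\mathcal{N}_n$ be the set of $f\in\mathcal{O}_n$ that are algebraic over $k(x)=k(x_1,\dots,x_n)$; these are the Nash germs, now without the condition $f(0)=0$. A diffeomorphism germ $u=(u_1,\dots,u_n)$ with all $u_i\in\mathcal{N}_n$ is a \emph{Nash diffeomorphism germ}, and $u_1,\dots,u_n$ are then called \emph{Nash coordinates}. For $f\in\mathcal{O}_n$ we write $f_i=\partial f/\partial x_i$ and $J(f)=(f_1,\dots,f_n)$, and $f$ is \emph{critical at $0$} if $f_i(0)=0$ for all $i$.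

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $f\in\mathcal{N}_n$ with $f(0)=0$. There are a polynomial $p$ with $p(0)=0$ and a Nash diffeomorphism germ $\sigma$ such that $f=p\circ\sigma$. In particular, for $\mathbf{K}=\mathbf{R}$ and for $\mathbf{K}=\mathbf{C}$, every Nash germ $(\mathbf{K}^n,0)\to(\mathbf{K},0)$ is $C^\omega$-equivalent to a polynomial.
\end{theorem}

The proof replaces truncation modulo a power of $\mathfrak{m}$ by reduction modulo a single germ. By Lemma~\ref{lem:determinacy} a critical germ $f$ may be changed by any element of $\mathfrak{m}J(f)^2$, and this ideal is nonzero when $f$ is not constant. It is therefore enough to make $f$ polynomial modulo one nonzero element $h_0$ of it, which the next theorem does.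

\begin{theorem}\label{thm:modulo}
Let $0\ne h_0\in\mathcal{N}_n$ and $F_1,\dots,F_r\in\mathcal{N}_n$. There are Nash coordinates $w=(w_1,\dots,w_n)$ and polynomials $p_1,\dots,p_r\in k[W_1,\dots,W_n]$ such that $F_j-p_j(w)\in h_0\mathcal{N}_n$ for all $j$.
\end{theorem}

The gain is one dimension. The hypersurface $h_0=0$, with its multiplicities, has dimension $n-1$, so that one of the $n$ coordinate functions is free, and it can be chosen as a primitive element that generates all the algebraic functions in play. The following complements are not needed for Theorem~\ref{thm:main}.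

\begin{theorem}\label{thm:complements}
\begin{itemize}
\item[(a)] In Theorem~\ref{thm:main}, for any prescribed $\ell\ge1$ one can choose $\sigma\equiv\mathrm{id}$ modulo $\mathfrak{m}^{\ell+1}$.
\item[(b)] An analytic germ $(\mathbf{K}^n,0)\to(\mathbf{K},0)$ is $C^\omega$-equivalent to a polynomial if and only if it is $C^\omega$-equivalent to a Nash germ. If $f(0)=0$ and $f$ is critical at $0$, it suffices that $f-g\in\mathfrak{m}J(f)^2$ for some Nash germ $g$.
\item[(c)] Every ideal of $\mathcal{N}_n$ with $r$ generators is, in suitable Nash coordinates, generated by $r$ polynomials.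
\item[(d)] For all $n\ge1$ and $r\ge2$ there is a Nash map germ $(\mathbf{K}^n,0)\to(\mathbf{K}^r,0)$ that is not of the form $p\circ\sigma$ with $p$ a polynomial map and $\sigma$ an analytic diffeomorphism germ.
\end{itemize}
\end{theorem}

Section~\ref{sec:determinacy} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:modulo}. Section~\ref{sec:example} works out a case of Theorem~\ref{thm:modulo} by hand, and Sections~\ref{sec:weierstrass}--\ref{sec:primitive} prove it in general. Section~\ref{sec:complements} proves Theorem~\ref{thm:complements}.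

\section{The ring of Nash germs}\label{sec:nash}

We use the following standard facts about $\mathcal{O}_n$, valid in the convergent and in the formal case: it is a local unique factorization domain contained in $k[[x]]$, and the inverse and implicit function theorems and the Weierstrass preparation and division theorems hold in it. In particular a diffeomorphism germ $u$ has an inverse $u^{-1}$, and $g\mapsto g\circ u$ is an automorphism of the $k$-algebra $\mathcal{O}_n$. Put $\mathfrak{m}_{\mathcal{N}}=\mathfrak{m}\cap\mathcal{N}_n$. A Nash germ in $x$ is also a Nash germ in a larger set of variables $(x,z)$, by the same polynomial relation. The next lemma says that the operations of local analysis do not lead out of the class of Nash germs.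

\begin{lemma}\label{lem:nash}
\begin{itemize}
\item[(a)] $\mathcal{N}_n$ is a subring of $\mathcal{O}_n$, and a quotient of two elements of $\mathcal{N}_n$ that lies in $\mathcal{O}_n$ lies in $\mathcal{N}_n$. The ring $\mathcal{N}_n$ is local with maximal ideal $\mathfrak{m}_{\mathcal{N}}$.
\item[(b)] If $f\in\mathcal{N}_n$, then $f_i\in\mathcal{N}_n$.
\item[(c)] If $u$ is a Nash diffeomorphism germ, then $u_1,\dots,u_n$ are algebraically independent over $k$, the inverse $u^{-1}$ is a Nash diffeomorphism germ, and $g\circ u\in\mathcal{N}_n$ for all $g\in\mathcal{N}_n$.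
\item[(d)] If $g(x,z)$ is Nash, then $g(x,0)$ is Nash.
\item[(e)] If $R(x,z)$ and the components of $\varphi(x,v)$ are Nash and $\varphi(0,0)=0$, then $R(x,\varphi(x,v))$ is Nash.
\item[(f)] Let $\Phi(x,v)$ be an $l$-tuple of Nash germs, $v=(v_1,\dots,v_l)$, with $\Phi(0,0)=0$ and $\partial\Phi/\partial v\,(0,0)$ invertible. Then the solution $v(x)$ of $\Phi(x,v(x))=0$, $v(0)=0$, is Nash.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By definition $\mathcal{N}_n$ is the intersection of $\mathcal{O}_n$ with a subfield of $\operatorname{Frac}\mathcal{O}_n$, the algebraic closure of $k(x)$ in it. This gives the first sentence. A Nash germ $g$ with $g(0)\ne0$ has $1/g\in\mathcal{O}_n$, hence $1/g\in\mathcal{N}_n$.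

(b) Let $P(x,Y)$ be the minimal polynomial of $f$ over $k(x)$. In characteristic $0$ the derivative $P_Y$ is a nonzero polynomial of smaller degree, so $P_Y(x,f)\neq0$. Differentiating $P(x,f)=0$ gives $f_i=-P_{x_i}(x,f)/P_Y(x,f)$, which is algebraic over $k(x)$.

(c) A relation $P(u)=0$, composed with $u^{-1}$, gives $P=0$. So the $u_i$ are $n$ algebraically independent elements of the field $k(x,u)$, which is algebraic over $k(x)$ and thus has transcendence degree $n$. Hence $k(x,u)$ is also algebraic over $k(u)$, and a germ is algebraic over $k(x)$ if and only if it is algebraic over $k(u)$. A relation $P(u,x_i)=0$ with $P\neq0$, composed with $u^{-1}$, gives $P(x,(u^{-1})_i)=0$. A relation $P(x,g)=0$ gives $P(u,g\circ u)=0$, so $g\circ u$ is algebraic over $k(u)$.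

(d) It suffices to treat one variable $z$. Let $P(x,z,g)=0$ with $P\ne0$. Since $\mathcal{O}_{n+1}$ is a domain, we may divide $P$ by the highest power of $z$ that divides it. Then $P(x,0,Y)\neq0$ and $P(x,0,g(x,0))=0$.

(e) View $R$ as a germ in $(x,v,z)$, compose it with the Nash diffeomorphism germ $(x,v,z)\mapsto(x,v,z+\varphi(x,v))$, and put $z=0$, using (c) and (d).

(f) The map $\Psi(x,v)=(x,\Phi(x,v))$ is a Nash diffeomorphism germ and $\Psi^{-1}(x,0)=(x,v(x))$; apply (c) and (d).
\end{proof}

Two facts from algebra will be used repeatedly.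

\emph{Nakayama's lemma.} If $G$ is a finitely generated module over a ring $A$ and $G=IG$ for an ideal $I$, then $qG=0$ for some $q\in1+I$. Consequently, if $A$ is local with maximal ideal $I$, elements of $G$ whose classes span $G/IG$ generate $G$.

\emph{Density of rational points.} Since $k$ is infinite, a nonzero polynomial with coefficients in $\bar k$ does not vanish identically on $k^l$. Hence every nonempty Zariski open subset of $\bar k^{\,l}$ contains a point of $k^l$.

\section{Determinacy modulo $\mathfrak{m}J(f)^2$}\label{sec:determinacy}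

Given $f$ and a perturbation $g$, we want to solve $f(x+z(x))=f(x)+g(x)$ for $z$. By Taylor's formula the left side is $f(x)+\sum_if_iz_i$ plus terms of degree at least $2$ in $z$. At a critical point the implicit function theorem does not apply, because the linear part $\sum_if_iz_i$ degenerates at $x=0$. The remedy is to look for $z$ with components in $J(f)$. Then the linear and the higher terms both lie in $J(f)^2$, and one can equate the coefficients of the products $f_if_j$; the resulting system is nondegenerate.

\begin{lemma}\label{lem:determinacy}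
Let $f\in\mathcal{O}_n$ be critical at $0$ and let $g\in\mathfrak{m}J(f)^2$. Then $f+g=f\circ\rho$ for a diffeomorphism germ $\rho$. If $f$ is Nash and $g=\sum_{i,j}g_{ij}f_if_j$ with $g_{ij}\in\mathfrak{m}_{\mathcal{N}}$, then $\rho$ can be chosen Nash.
\end{lemma}

\begin{proof}
Write $g=\sum_{i,j}g_{ij}f_if_j$ with $g_{ij}\in\mathfrak{m}$. Let $z=(z_1,\dots,z_n)$ be new variables and $G(x,z)=f(x+z)-f(x)-\sum_if_i(x)z_i$. All monomials of $G$ have degree at least $2$ in $z$. We claim that
\begin{equation}\label{eq:taylor}
G(x,z)=\sum_{a,b}z_az_bR_{ab}(x,z)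
\end{equation}
with $R_{ab}\in\mathcal{O}_{2n}$, and $R_{ab}\in\mathcal{N}_{2n}$ if $f$ is Nash. Put
\[
G_a=\bigl(G(x,0,\dots,0,z_a,z_{a+1},\dots,z_n)-G(x,0,\dots,0,0,z_{a+1},\dots,z_n)\bigr)/z_a .
\]
The numerator vanishes for $z_a=0$, so $G_a\in\mathcal{O}_{2n}$, and the numerators telescope to $G(x,z)-G(x,0)=G$, so $G=\sum_az_aG_a$. All monomials of $G_a$ have degree at least $1$ in $z$; thus $G_a(x,0)=0$, and the same construction applied to $G_a$ gives $G_a=\sum_bz_bR_{ab}$. If $f$ is Nash, then $G$ is Nash by Lemma~\ref{lem:nash}(a)--(c), and the $G_a$ and $R_{ab}$ are Nash by parts (d) and (a).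

Introduce $n^2$ unknowns $v_{ai}$ and substitute $z_a=\sum_if_iv_{ai}$. The linear term becomes $\sum_{i,j}f_if_jv_{ij}$, and \eqref{eq:taylor} gives
\[
f(x+z)-f(x)=\sum_{i,j}f_if_j\Bigl(v_{ij}+\sum_{a,b}v_{ai}v_{bj}R_{ab}(x,z)\Bigr).
\]
It is therefore enough to solve the $n^2$ equations
\[
v_{ij}+\sum_{a,b}v_{ai}v_{bj}\,R_{ab}\Bigl(x,\bigl(\textstyle\sum_sf_sv_{cs}\bigr)_{c=1}^n\Bigr)-g_{ij}(x)=0 .
\]
They hold at $(x,v)=(0,0)$ because $g_{ij}(0)=0$, and their derivative in $v$ at that point is the identity because the middle term is of order at least $2$ in $v$. The implicit function theorem gives a solution $v(x)$ with $v(0)=0$, which is Nash in the Nash case by Lemma~\ref{lem:nash}(e),(f). Put $z_a(x)=\sum_if_i(x)v_{ai}(x)$ and $\rho(x)=x+z(x)$. Then $f\circ\rho=f+g$. Since $f_i(0)=0$ and $v(0)=0$, each $z_a(x)$ lies in $\mathfrak{m}^2$, so $\rho(0)=0$ and $d\rho(0)=\mathrm{id}$.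
\end{proof}

Both hypotheses are needed. For $f=x^2$ the germ $g=-x^2$ lies in $J(f)^2$ but not in $\mathfrak{m}J(f)^2$, and for $f=x$, which is not critical, $g=-x$ lies in $\mathfrak{m}J(f)^2=\mathfrak{m}$. In both cases $f+g=0$ is not equivalent to $f$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:modulo}]
If $f=0$, take $p=0$ and $\sigma=\mathrm{id}$. If $f_i(0)\ne0$ for some $i$, then $\sigma=(f,(x_j)_{j\neq i})$ is a Nash diffeomorphism germ and $f=X_1\circ\sigma$.

Otherwise $f$ is nonconstant and critical at $0$. Since the characteristic is $0$, some $f_i$ is nonzero (in characteristic $p$ the nonconstant series $x_1^p$ has $J=0$). Put $h_0=x_1f_i^2$, a nonzero Nash germ. Theorem~\ref{thm:modulo} with $r=1$ and $F_1=f$ gives a Nash diffeomorphism germ $w$ and a polynomial $p$ with $p\circ w=f+g$, where $g=\gamma x_1f_i^2$ and $\gamma\in\mathcal{N}_n$. In particular $p(0)=f(0)+g(0)=0$. As $\gamma x_1\in\mathfrak{m}_{\mathcal{N}}$, Lemma~\ref{lem:determinacy} gives a Nash diffeomorphism germ $\rho$ with $f+g=f\circ\rho$. Hence $f=p\circ(w\circ\rho^{-1})$, and $w\circ\rho^{-1}$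 is a Nash diffeomorphism germ by Lemma~\ref{lem:nash}(c).
\end{proof}

\section{An example in two variables}\label{sec:example}

Let $n=2$ with coordinates $(s,t)$, and let
\[
q=1+s^3,\qquad b=\sqrt{q}=1+\tfrac12s^3-\tfrac18s^6+\cdots .
\]
We look for Nash coordinates in which the three germs $s$, $t$, $b$ are polynomials modulo $h_0=t^d$. Without the modulus this is impossible already for $s$ and $b$, as the proof of Theorem~\ref{thm:complements}(d) shows.

For $d=1$ take $w=(s,\,t+b-1)$. Then $s=w_1$, $t\equiv0$ and $b\equiv w_2+1$ modulo $t$. In the new coordinates the line $t=0$ has become the branch through $0$ of the cubic $(w_2+1)^2=1+w_1^3$, and on that cubic $b$ is a polynomial function. The hypersurface has been bent into an algebraic hypersurface that carries the given algebraic function.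

For $d=2$ a new difficulty appears. Let $A=k[s]$ and $B=k[s,b]=A[Y]/(Y^2-q)$. The subring of $\mathcal{N}_2/(t^2)$ generated by $s,b,t$ is $C=B[T]/(T^2)$, with $T$ the class of $t$, and we would like to generate it over $A$ by a single element. Over $s=0$ the fiber is
\[
C/sC=k[T]/(T^2)\times k[T]/(T^2),
\]
the two factors corresponding to the points $b=1$ and $b=-1$ of the cubic. The element $T$ generates each factor but does not separate them; the element $w_0=T+b$, which is $T+1$ in the first factor and $T-1$ in the second, does both. Using $b^2=q$ and $T^2=0$ we find $w_0^3=b^3+3b^2T=q(b+3T)$, hence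
\begin{equation}\label{eq:example1}
T=\tfrac12\bigl(w_0^3/q-w_0\bigr),\qquad b=w_0-T .
\end{equation}
So $w_0$ generates $C$ over $A$ only after $q$ is inverted. No element of $C$ does better: over a root of $q$ the fiber is $\bar k[b,T]/(b^2,T^2)$, whose maximal ideal is not principal, so it is not a quotient of a polynomial ring $\bar k[W]$.

The denominator is a unit at the origin, but it is not a polynomial in $s$ and $w_0$. It can be absorbed into the generator. We have $w_0^2-q=2bT$, so $w_0^4-2qw_0^2+q^2=0$. Put $v=w_0+1/q$, so that $qw_0=qv-1$, and multiply by $q^4$: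
\[
(qv-1)^4-2q^3(qv-1)^2+q^6=0 .
\]
Every term of the expansion except the constant $1$ is divisible by $q$. Dividing by $q$,
\begin{equation}\label{eq:example2}
1/q=4v-6qv^2+4q^2v^3-q^3v^4+2q^2(qv-1)^2-q^5 ,
\end{equation}
a polynomial in $s$ and $v$. Then $w_0=v-1/q$ is a polynomial in $s$ and $v$, and by \eqref{eq:example1} so are $T$ and $b$. Finally $v$ is the class modulo $t^2$ of $\tilde v=t+b(s)+1/q(s)$, with $\tilde v(0)=2$ and $\partial\tilde v/\partial t=1$. So $w=(s,\tilde v-2)$ are the required Nash coordinates.

The general proof follows this computation. Section~\ref{sec:weierstrass} replaces $h_0$ by a monic polynomial $h$ in the last variable and the $F_j$ by their remainders, which leaves finitely many Nash coefficients in $n-1$ variables. Section~\ref{sec:model} places the coefficients in a finitely generated algebra $B$ that is finite over a polynomial ring $A=k[u]$ in Nash coordinates $u$, with reduced fiber over $u=0$. Section~\ref{sec:primitive} finds $w_0$ and $q$ for $C=B[T]/(h)$ and absorbs $q$.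

\section{Weierstrass preparation and division for Nash germs}\label{sec:weierstrass}

Let $n\ge2$ and $x'=(x_1,\dots,x_{n-1})$. A germ $h_0\in\mathcal{O}_n$ is \emph{regular in $x_n$ of order $d$} if the series $h_0(0,\dots,0,x_n)$ has order exactly $d$. For such $h_0$ the preparation theorem gives $h_0=Uh$ with $U$ a unit of $\mathcal{O}_n$ and $h=x_n^d+\sum_{i=1}^db_ix_n^{d-i}$, $b_i\in\mathcal{O}_{n-1}$, $b_i(0)=0$. The division theorem says that every $F\in\mathcal{O}_n$ can be written uniquely as $F=Qh+R$ with $Q\in\mathcal{O}_n$ and $R\in\mathcal{O}_{n-1}[x_n]$ of degree less than $d$.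

We need the coefficients of $h$ and $R$ to be algebraic over $k(x')$ when $h_0$ and $F$ are Nash. The coefficients of $h$ are symmetric functions of its roots, and $R$ is determined by the values of $F$ and its $x_n$-derivatives at these roots. The roots need not be germs, so we take them in an algebraic closure of $\operatorname{Frac}\mathcal{O}_{n-1}$ and define evaluation at a root algebraically.

\begin{lemma}\label{lem:weierstrass}
Let $n\ge2$ and let $h_0\in\mathcal{N}_n$ be regular in $x_n$ of order $d\ge1$. Then $h_0=Uh$ with $U$ a unit of $\mathcal{N}_n$ and $h=x_n^d+\sum_{i=1}^db_ix_n^{d-i}$, $b_i\in\mathcal{N}_{n-1}$. Every $F\in\mathcal{N}_n$ can be written $F=Qh+\sum_{i<d}a_ix_n^i$ with $Q\in\mathcal{N}_n$ and $a_i\in\mathcal{N}_{n-1}$.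
\end{lemma}

\begin{proof}
Take $U,b_i,Q,a_i$ from the Weierstrass theorems in $\mathcal{O}_n$, and let $h(T)$ and $R(T)=\sum_{i<d}a_iT^i$ be the corresponding polynomials over $\mathcal{O}_{n-1}$. Once the $b_i$ and $a_i$ are known to be algebraic over $k(x')$, the quotients $U=h_0/h$ and $Q=(F-R(x_n))/h$ are Nash by Lemma~\ref{lem:nash}(a). Let $L$ be an algebraic closure of $\operatorname{Frac}\mathcal{O}_{n-1}$ and $L_0$ the field of elements of $L$ algebraic over $k(x')$. We must show $b_i,a_i\in L_0$.

\emph{The quotient by $h$.} The homomorphism $\mathcal{O}_{n-1}[T]\to\mathcal{O}_n/(h)$, $T\mapsto x_n$, is surjective by the existence of division. Its kernel is $(h(T))$: if a polynomial $H$ satisfies $H(x_n)\in h\mathcal{O}_n$, divide $H$ by the monic polynomial $h(T)$ in $\mathcal{O}_{n-1}[T]$; this is also a Weierstrass division of $H(x_n)$, so the remainder is $0$ by uniqueness. Thus $\mathcal{O}_n/(h)=\mathcal{O}_{n-1}[T]/(h(T))$.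

\emph{The roots of $h$.} Since $h_0\neq0$, a relation $P(x,h_0)=0$ may be divided by the highest power of $Y$ dividing $P(x,Y)$, so that $P_0(x)=P(x,0)$ is nonzero. From $P(x,Y)\equiv P_0(x)$ modulo $Y$ we get $P_0\in h_0\mathcal{O}_n=h\mathcal{O}_n$, so $h(T)$ divides $P_0(x',T)$ in $\mathcal{O}_{n-1}[T]$. The roots of $h$ in $L$ are therefore roots of a nonzero polynomial over $k(x')$ and lie in $L_0$. Hence $b_i\in L_0$.

\emph{Evaluation at a root.} Write $h(T)=\prod_j(T-\xi_j)^{m_j}$ with distinct $\xi_j\in L_0$, and let $\mathrm{ev}_j:\mathcal{O}_n\to\mathcal{O}_{n-1}[T]/(h(T))\to L$ be the $\mathcal{O}_{n-1}$-algebra homomorphism with $x_n\mapsto\xi_j$. We claim that $\mathrm{ev}_j(G)\in L_0$ for $G\in\mathcal{N}_n$. Choose a relation $\sum_iP_i(x)G^i=0$ with $P_i\in k[x]$ not all zero and without common factor. By Gauss's lemma the $P_i$ have no common factor in the principal ideal domain $k(x')[x_n]$, so $1$ is a combination of them there, and $\xi_j$ is not a common root. Applying $\mathrm{ev}_j$ shows that $\mathrm{ev}_j(G)$ is a root of the nonzero polynomial $\sum_iP_i(x',\xi_j)Y^i$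 over $L_0$, which proves the claim.

\emph{The remainder.} Let $\partial=\partial/\partial x_n$ and $0\le l<m_j$. By the Leibniz rule,
\[
\mathrm{ev}_j(\partial^l(Qh))=\sum_{i\le l}\binom li\,\mathrm{ev}_j(\partial^{l-i}Q)\,h^{(i)}(\xi_j)=0,
\]
because $h^{(i)}(\xi_j)=0$ for $i<m_j$. Hence $R^{(l)}(\xi_j)=\mathrm{ev}_j(\partial^lF)$, and this lies in $L_0$ by the claim and Lemma~\ref{lem:nash}(b). These are $\sum_jm_j=d$ linear equations for $a_0,\dots,a_{d-1}$ with coefficients and right sides in $L_0$. The system is invertible: a solution of the homogeneous system is a polynomial of degree less than $d$ that vanishes to order $m_j$ at each $\xi_j$ (here characteristic $0$ is used), hence is divisible by $h$ and is zero. By Cramer's rule $a_i\in L_0$.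
\end{proof}

\section{Affine models of Nash germs}\label{sec:model}

Let $c_1,\dots,c_r$ be Nash germs in $m$ variables. They are regular functions on the affine variety with coordinate ring $k[x,c]$, but this variety may have other branches through the point that corresponds to the origin. For $m=1$ and $c=x\sqrt{1+x}$ it is the nodal cubic $c^2=x^2(1+x)$, and $k[x,c]/(x)=k[c]/(c^2)$ is not reduced. Normalization adjoins $c/x=\sqrt{1+x}$ and separates the two branches. The first lemma shows that in general, after normalization, $x_1,\dots,x_m$ generate the maximal ideal at the distinguished point.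

We recall the facts used. A finitely generated domain over $k$ whose fraction field has transcendence degree $m$ has dimension $m$, and all its maximal ideals have height $m$. The integral closure of $k[x]$ in a finite extension $E$ of $k(x)$ is a finite $k[x]$-module with fraction field $E$. The completion $\hat S$ of a Noetherian local ring $S$ with maximal ideal $\mathfrak{s}$ is local with maximal ideal $\mathfrak{s}\hat S$, has the same dimension as $S$, and is faithfully flat over $S$, so that $I\hat S\cap S=I$ for every ideal $I$ of $S$. Finally, by Zariski's theorem on analytic normality \cite[Ch.~VIII, \S13, Thm.~32]{ZS}, if $S$ is a normal local domain that is a localization of a finitely generated $k$-algebra, then $\hat S$ is a normal domain.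

\begin{lemma}\label{lem:etale}
Let $m\ge1$ and $c_1,\dots,c_r\in\mathcal{N}_m$. There is a finitely generated $k$-subalgebra $B\subset\mathcal{N}_m$ containing $k[x]$ and all $c_i$ such that, with $\mathfrak{n}=B\cap\mathfrak{m}$, we have $B/\mathfrak{n}=k$ and $\mathfrak{n}B_{\mathfrak{n}}=(x_1,\dots,x_m)B_{\mathfrak{n}}$.
\end{lemma}

\begin{proof}
Let $E=k(x)(c_1,\dots,c_r)\subset\operatorname{Frac}\mathcal{O}_m$, a finite extension of $k(x)$, and let $B_0$ be the integral closure of $k[x]$ in $E$. Since $\mathcal{O}_m$ is a unique factorization domain, it is integrally closed, so $B_0\subset\mathcal{O}_m$ and hence $B_0\subset\mathcal{N}_m$. Put $\mathfrak{n}_0=B_0\cap\mathfrak{m}$. The inclusions $k\subset B_0/\mathfrak{n}_0\subset\mathcal{O}_m/\mathfrak{m}=k$ show that $\mathfrak{n}_0$ is maximal with residue field $k$. Let $S=(B_0)_{\mathfrak{n}_0}$. It is a normal local domain of dimension $m$, and $S\subset\mathcal{O}_m$ because elements of $B_0\setminus\mathfrak{n}_0$ do not vanish at $0$.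

We show that $\hat S=k[[x]]$. The inclusions $k[x]_{(x)}\subset S\subset k[[x]]$ take maximal ideals into maximal ideals, so they induce continuous homomorphisms $k[[x]]\to\hat S\to k[[x]]$. The composite is continuous and is the identity on $k[x]$, hence it is the identity, and $\pi:\hat S\to k[[x]]$ is surjective. Its kernel is a prime $\mathfrak{p}$ with $\dim\hat S/\mathfrak{p}=m=\dim\hat S$. By Zariski's theorem $\hat S$ is a domain; if $\mathfrak{p}\ne0$, a chain of primes of length $m$ starting at $\mathfrak{p}$ could be extended by the zero ideal. So $\mathfrak{p}=0$ and $\pi$ is an isomorphism, compatible with the inclusion of $S$ in $k[[x]]$.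

The maximal ideal of $\hat S$ is both $\mathfrak{n}_0\hat S$ and $(x)\hat S$; intersecting with $S$ gives $\mathfrak{n}_0S=(x)S$. Write $c_i=\beta_i/\gamma_i$ with $\beta_i,\gamma_i\in B_0$ and $\gamma_i\neq0$. Since $c_i\in k[[x]]=\hat S$, we have $\beta_i\in\gamma_i\hat S\cap S=\gamma_iS$, so $c_i\in S$.

Choose a common denominator $\gamma\in B_0\setminus\mathfrak{n}_0$ with $\gamma c_i\in B_0$ for all $i$, and put $B=B_0[1/\gamma]$. Then $B$ is finitely generated, contains the $c_i$, and lies in $\mathcal{N}_m$ because $\gamma$ is a unit there. Moreover $\mathfrak{n}=\mathfrak{n}_0B$, so $B_{\mathfrak{n}}=S$ and $B/\mathfrak{n}=k$.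
\end{proof}

The algebra $B$ is good at $\mathfrak{n}$, but as a $k[x]$-algebra it has two defects. Inverting $\gamma$ may have destroyed finiteness, which both Nakayama's lemma and the integral equation of $w_0$ require. And the fiber over $x=0$ may be non-reduced at its other points, where, as the fiber $\bar k[b,T]/(b^2,T^2)$ in Section~\ref{sec:example} shows, a single generator need not exist. Both defects disappear if $x$ is replaced by a general linear projection. We use generic smoothness \cite[III.10.7]{Ha}: if $\phi:Z\to Y$ is a morphism of irreducible varieties over an algebraically closed field of characteristic $0$ and $Z$ is nonsingular, there is a nonempty open $V\subset Y$ such that $\phi^{-1}(V)\to V$ is smooth. For nonsingular $Y$ this means that the differential of $\phi$ is surjective at every point of $\phi^{-1}(V)$, a set that may be empty.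

\begin{lemma}\label{lem:projection}
Let $B$ and $\mathfrak{n}$ be as in Lemma~\ref{lem:etale}. There are $u_1,\dots,u_m\in\mathfrak{n}$ such that
\begin{itemize}
\item[(a)] $B$ is a finite $k[u]$-module;
\item[(b)] $u_1,\dots,u_m$ are Nash coordinates;
\item[(c)] $(B/(u)B)\otimes_k\bar k\cong\bar k^{\,e}$ as $\bar k$-algebras, for some $e$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The variety $X$.} Subtracting constants from generators, choose $z_1,\dots,z_N\in\mathfrak{n}$ that generate $B$ as a $k$-algebra. Then $B/(z)B=k$, so $\mathfrak{n}=(z)B$. Let $\bar B=B\otimes_k\bar k$. The maps $\bar B\to k[[x]]\otimes_k\bar k\to\bar k[[x]]$ are injective. For the first, tensoring over a field is exact. For the second, if $\sum_\alpha g_\alpha\epsilon_\alpha=0$ with $g_\alpha\in k[[x]]$ and $\epsilon_\alpha\in\bar k$ linearly independent over $k$, then comparing the coefficients of each monomial gives $g_\alpha=0$. So $\bar B$ is a domain. It is integral over $B$, hence of dimension $m$. Thus $\bar B$ is the coordinate ring of an irreducible closed variety $X\subset\bar k^{\,N}$ of dimension $m$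 with coordinate functions $z_i$, and the point $0\in X$ corresponds to $\bar{\mathfrak{n}}=(z)\bar B$.

We take $u=\Lambda z$ for an $m\times N$ matrix $\Lambda$. Let $\mathcal{M}\cong\bar k^{\,mN}$ be the space of such matrices over $\bar k$. Four conditions on $\Lambda$ appear below, each satisfied on a nonempty Zariski open subset of $\mathcal{M}$. The intersection of these subsets is nonempty and open, so it contains a matrix with entries in $k$, and then $u_i\in\mathfrak{n}$.

\emph{A dimension count.} Let $Y$ be a locally closed subset of $\bar k^{\,N}\setminus\{0\}$ or of $\mathbf{P}^{N-1}$, and let $Z_Y=\{(\zeta,\Lambda)\in Y\times\mathcal{M}:\Lambda\zeta=0\}$. Where $\zeta_i\ne0$, the equation $\Lambda\zeta=0$ expresses the $i$-th column of $\Lambda$ through $\zeta$ and the other columns. So over $Y\cap\{\zeta_i\neq0\}$ the set $Z_Y$ is the product of this set with $\bar k^{\,m(N-1)}$, and $\dim Z_Y=\dim Y+m(N-1)$. If $\dim Y\le m-1$, then $\dim Z_Y<mN$, the closure of the image of $Z_Y$ in $\mathcal{M}$ is a proper closed subset, and for $\Lambda$ outside it the equation $\Lambda\zeta=0$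 has no solution in $Y$.

\emph{Property (a).} Let $I\subset\bar k[Z_1,\dots,Z_N]$ be the ideal of $X$, and for $0\neq g\in I$ let $g^*$ be its homogeneous part of top degree. The common zero set $X_\infty\subset\mathbf{P}^{N-1}$ of the $g^*$ is the intersection of the closure of $X$ in $\mathbf{P}^N$ with the hyperplane at infinity, so $\dim X_\infty\le m-1$. The first condition is that the rows $\lambda_1,\dots,\lambda_m$ of $\Lambda$, viewed as linear forms, have no common zero on $X_\infty$. The projective Nullstellensatz then gives $\delta$ such that every monomial $\mu$ of degree $\nu\ge\delta$ has the form $\mu=\sum_i\alpha_i\lambda_i+\sum_j\beta_jg_j^*$, with $g_j\in I$ and homogeneous $\alpha_i,\beta_j$ such that all terms have degree $\nu$. Since $g_j(z)=0$, in $\bar B$ we have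
\[
\mu(z)=\sum_i\alpha_i(z)u_i-\sum_j\beta_j(z)(g_j-g_j^*)(z),
\]
where $\alpha_i$ and $\beta_j(g_j-g_j^*)$ have degree less than $\nu$. By induction on $\nu$, the monomials of degree less than $\delta$ in $z$ generate $\bar B$ as a $\bar k[u]$-module. For $\Lambda$ over $k$, the ring $\bar k[u]$ is integral over $k[u]$, so $\bar B$ and its subring $B$ are integral over $k[u]$. A finitely generated integral algebra is finite.

\emph{Property (b).} By Lemma~\ref{lem:etale} the $k$-vector space $\mathfrak{n}/\mathfrak{n}^2=\mathfrak{n}B_{\mathfrak{n}}/\mathfrak{n}^2B_{\mathfrak{n}}$ is spanned by the classes of $x_1,\dots,x_m$, and $\mathfrak{n}/\mathfrak{n}^2\to\mathfrak{m}/\mathfrak{m}^2$ takes them to a basis, so this map is an isomorphism. The classes of the $z_i$ also span $\mathfrak{n}/\mathfrak{n}^2$, so the $N\times m$ Jacobian matrix $D$ of $z$ at $0$ has rank $m$. The second condition is $\det(\Lambda D)\ne0$. Then the $u_i$ are Nash coordinates and their classes form a basis of $\mathfrak{n}/\mathfrak{n}^2$. By Nakayama's lemma $\mathfrak{n}B_{\mathfrak{n}}=(u)B_{\mathfrak{n}}$, so $s\mathfrak{n}\subset(u)B$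 for some $s\in B\setminus\mathfrak{n}$. As $s\notin\bar{\mathfrak{n}}$, it follows that $u$ generates the maximal ideal of the local ring of $X$ at $0$.

\emph{Property (c).} The algebra in (c) is $\bar B/(u)\bar B$. It is finite-dimensional by (a), hence the product of its localizations at the points $\zeta\in X$ with $\Lambda\zeta=0$. We must show that $u$ generates the maximal ideal of the local ring of $X$ at each such point. For $\zeta=0$ this has just been done. Let $\Sigma=\operatorname{Sing}X\setminus\{0\}$, of dimension at most $m-1$. The third condition is that $\Lambda\zeta=0$ has no solution in $\Sigma$. Let $X^\circ=X\setminus(\Sigma\cup\{0\})$, a nonsingular open subset of $X$, nonempty because $m\ge1$. By its local product structure, $Z=Z_{X^\circ}$ is nonsingular and irreducible of dimension $mN$, with tangent spaces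
\[
T_{(\zeta,\Lambda)}Z=\{(\eta,\Lambda')\in T_\zeta X\times\mathcal{M}:\ \Lambda'\zeta+\Lambda\eta=0\}.
\]
The fourth condition is that $\Lambda$ lies in the open set $V$ that generic smoothness provides for the projection $Z\to\mathcal{M}$. If then $\zeta\in X^\circ$ and $\Lambda\zeta=0$, the map $(\eta,\Lambda')\mapsto\Lambda'$ is a surjection between spaces of dimension $mN$, so its kernel $T_\zeta X\cap\ker\Lambda$ is zero. Since $\dim T_\zeta X=m$, the differentials of $u_1,\dots,u_m$ form a basis of the cotangent space $\mathfrak{p}/\mathfrak{p}^2$, where $\mathfrak{p}$ is the maximal ideal of the local ring at $\zeta$, and by Nakayama's lemma $u$ generates $\mathfrak{p}$.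
\end{proof}

\section{A primitive element modulo $h_0$}\label{sec:primitive}

\begin{proof}[Proof of Theorem~\ref{thm:modulo}]
If $h_0(0)\neq0$, then $h_0\mathcal{N}_n=\mathcal{N}_n$; take $w=x$ and $p_j=0$. If $n=1$ and $h_0$ has order $d$, then $h_0\mathcal{N}_1=x^d\mathcal{N}_1$ by Lemma~\ref{lem:nash}(a); take $w=x$ and let $p_j$ be the Taylor polynomial of $F_j$ of degree $d-1$. From now on $n\ge2$, $m=n-1$ and $h_0(0)=0$.

\emph{Step 1: the algebra $C$.} Let $d\ge1$ be the order of $h_0$. Its homogeneous part of degree $d$ is nonzero at some vector of $k^n$, and after a linear change of coordinates that takes this vector to the last basis vector, $h_0$ is regular of order $d$ in $t=x_n$. By Lemma~\ref{lem:weierstrass} there are polynomials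
\[
h(T)=T^d+\sum_{i=1}^db_iT^{d-i},\qquad R_j(T)=\sum_{i<d}a_{ji}T^i,\qquad b_i,a_{ji}\in\mathcal{N}_m,
\]
with $h_0\mathcal{N}_n=h(t)\mathcal{N}_n$ and $F_j\equiv R_j(t)$ modulo $h_0\mathcal{N}_n$. Apply Lemma~\ref{lem:etale} to the germs $b_i,a_{ji}$ and then Lemma~\ref{lem:projection}, obtaining $B\subset\mathcal{N}_m$ and $u=(u_1,\dots,u_m)$. Put $A=k[u]$, a polynomial ring by Lemma~\ref{lem:nash}(c), and
\[
C=B[T]/(h(T)).
\]
Since $h$ is monic, $C$ is a finite $B$-module, hence a finite $A$-module, and it contains the classes of the $R_j(T)$. The goal is to write these classes as polynomials in $u$ and one further element.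

\emph{Step 2: a generator of the fiber over $u=0$.} Let $\bar A=B/(u)B$ and $\bar C=C/(u)C=\bar A[T]/(\bar h)$. By Lemma~\ref{lem:projection}(c),
\[
\bar A\otimes_k\bar k=\bar k^{\,e},\qquad\bar C\otimes_k\bar k=\prod_{j=1}^e\bar k[T]/(h_j),
\]
with $h_j\in\bar k[T]$ monic of degree $d$. Each factor is generated by $T$; this is what the reducedness of the fiber provides. To generate the product we translate $T$ by different amounts in different factors. The roots of $h_j(W-y_j)$ are the $y_j+\rho$ with $h_j(\rho)=0$. So the polynomials $h_j(W-y_j)$, $j=1,\dots,e$, are pairwise coprime exactly when $(y_1,\dots,y_e)$ lies outside the finitely many hyperplanes $y_i+\rho=y_j+\rho'$, where $i\neq j$, $h_i(\rho)=0$ and $h_j(\rho')=0$. A $k$-basis of $\bar A$ is a $\bar k$-basis of $\bar k^{\,e}$, so by density of rational points some element of $\bar A$ lies outside these hyperplanes. Lift it to $y\in B$, let $(y_1,\dots,y_e)$ be its image in $\bar k^{\,e}$, and put $w_0=T+y\in C$.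

In the $j$-th factor $w_0$ is $T+y_j$, and the substitution $W=T+y_j$ identifies this factor with $\bar k[W]/(h_j(W-y_j))$. By the Chinese remainder theorem the map $\bar k[W]\to\bar C\otimes_k\bar k$, $W\mapsto w_0$, is surjective, with kernel generated by $\prod_jh_j(W-y_j)$, of degree $de$. Hence $1,w_0,\dots,w_0^{de-1}$ form a basis of $\bar C\otimes_k\bar k$ over $\bar k$, and therefore of $\bar C$ over $k$.

\emph{Step 3: a generator near the fiber.} The finite $A$-module $G=C/\sum_{i<de}Aw_0^i$ satisfies $G=(u)G$ by Step~2. By Nakayama's lemma $qG=0$ for some $q\in1+(u)A$. Thus $qC\subset A[w_0]$, and in the localization $C_q=C[1/q]$,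
\begin{equation}\label{eq:generator}
C_q=A[w_0,1/q],
\end{equation}
where the right side is the subring of $C_q$ generated by the image of $A$ and the elements shown.

\emph{Step 4: absorbing the denominator.} We have two generators, $w_0$ and $1/q$, and room for one. The sum of the two will do, because $w_0$ is integral over $A$ while $1/q$ has a pole along $q=0$. Since $C$ is finite over $A$, there is an equation $w_0^\kappa+c_1w_0^{\kappa-1}+\dots+c_\kappa=0$ with $c_i\in A$ and $\kappa\ge1$. Put $v=w_0+1/q\in C_q$, so that $qw_0=qv-1$. Multiplying the equation by $q^\kappa$ gives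
\[
(qv-1)^\kappa+qc_1(qv-1)^{\kappa-1}+\dots+q^\kappa c_\kappa=0 .
\]
This is an identity in the ring $A[v]$, and modulo the ideal $qA[v]$ it reads $(-1)^\kappa\equiv0$. So $1=qa$ with $a\in A[v]$, and $a=1/q$ since $q$ is invertible in $C_q$; formula \eqref{eq:example2} is an instance. Then $w_0=v-1/q\in A[v]$, and \eqref{eq:generator} gives
\[
C_q=A[v]=k[u_1,\dots,u_m,v].
\]

\emph{Step 5: return to germs.} By Step~4 there are $P_j\in k[U_1,\dots,U_m,V]$ with $R_j(T)=P_j(u,v)$ in $C_q$. The homomorphism $B[T]\to\mathcal{N}_n$ that extends $B\subset\mathcal{N}_m\subset\mathcal{N}_n$ and sends $T$ to $t$ induces $C\to\mathcal{N}_n/h_0\mathcal{N}_n$. The germ $q$ takes the value $1$ at $0$, so it is a unit of $\mathcal{N}_m$ and the map extends to $C_q$. It sends $v$ to the class of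
\[
\tilde v=t+y+1/q\in\mathcal{N}_n ,
\]
so $F_j\equiv R_j(t)\equiv P_j(u,\tilde v)$ modulo $h_0\mathcal{N}_n$. The germs $u_i$, $y$ and $1/q$ depend only on $x'=(x_1,\dots,x_m)$. Therefore the Jacobian matrix of $(u,\tilde v)$ with respect to $(x',t)$ is block triangular with diagonal blocks $\partial u/\partial x'$, invertible at $0$ by Lemma~\ref{lem:projection}(b), and $\partial\tilde v/\partial t=1$. So $w=(u_1,\dots,u_m,\tilde v-\tilde v(0))$ are Nash coordinates, and $p_j(W_1,\dots,W_n)=P_j(W_1,\dots,W_m,W_n+\tilde v(0))$ satisfies $p_j(w)=P_j(u,\tilde v)$.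
\end{proof}

\begin{remark}\label{rem:hypotheses}
The hypothesis $h_0\neq0$ makes $C$ finite over a polynomial ring in $n-1$ variables. With $h_0=0$ the statement is Theorem~\ref{thm:main} for $r=1$, up to the constant term, and it is false for $r\ge2$ by Theorem~\ref{thm:complements}(d). Algebraicity of the germs enters in Lemma~\ref{lem:etale}, where it makes $E$ finite over $k(x)$. It cannot be dropped: Lemma~\ref{lem:determinacy} holds for analytic germs, so an analytic version of Theorem~\ref{thm:modulo} with $r=1$ would, by the argument of Section~\ref{sec:determinacy}, make Pellikaan's germ equivalent to a polynomial.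
\end{remark}

\section{Jets, analytic germs, ideals and maps}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:complements}]
(a) Let $f=p\circ\sigma$ as in Theorem~\ref{thm:main}, and let $\theta$ be the polynomial map whose components are the Taylor polynomials of degree $\ell$ of those of $\sigma$. Since $\ell\ge1$, we have $\theta(0)=0$ and $d\theta(0)=d\sigma(0)$, so $\theta$ is a Nash diffeomorphism germ. Then $f=(p\circ\theta)\circ(\theta^{-1}\circ\sigma)$, where $p\circ\theta$ is a polynomial vanishing at $0$ and $\theta^{-1}\circ\sigma$ is a Nash diffeomorphism germ by Lemma~\ref{lem:nash}(c). For any germ $G$, Taylor's formula puts $G\circ\sigma-G\circ\theta$ in the ideal generated by the $\sigma_i-\theta_i\in\mathfrak{m}^{\ell+1}$. With $G=(\theta^{-1})_i$ this gives $(\theta^{-1}\circ\sigma)_i-x_i\in\mathfrak{m}^{\ell+1}$.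

(b) Polynomials are Nash germs. Conversely, a germ equivalent to a Nash germ is equivalent to a polynomial by Theorem~\ref{thm:main}, since $C^\omega$-equivalence is transitive. If $f(0)=0$, $f$ is critical at $0$, and $g$ is Nash with $g-f\in\mathfrak{m}J(f)^2$, then $g(0)=0$ and $g=f\circ\rho$ for an analytic diffeomorphism germ $\rho$ by Lemma~\ref{lem:determinacy}. So $f$ is equivalent to the Nash germ $g$.

(c) The zero ideal is generated by zeros. Let $I=(F_1,\dots,F_r)\ne0$ and choose $0\neq h_0\in\mathfrak{m}_{\mathcal{N}}I$, for instance $h_0=x_1F_j$ with $F_j\neq0$. Take $w$ and $p_j$ from Theorem~\ref{thm:modulo}. Then $F_j-p_j(w)\in\mathfrak{m}_{\mathcal{N}}I$, so $p_j(w)\in I$ and the classes of the $p_j(w)$ span $I/\mathfrak{m}_{\mathcal{N}}I$. By Nakayama's lemma in the local ring $\mathcal{N}_n$, $I=(p_1(w),\dots,p_r(w))$.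

(d) With $a(s)=\sqrt{1+s^3}-1$ as in Section~\ref{sec:intro}, consider the Nash map germ $\Phi=(x_1,a(x_1),0,\dots,0)$. Suppose $\Phi=p\circ\sigma$ with $p=(p_1,\dots,p_r)$ polynomial and $\sigma$ an analytic diffeomorphism germ. Composing $(a(x_1)+1)^2=1+x_1^3$ with $\sigma^{-1}$ gives $(p_2+1)^2=1+p_1^3$ near $0$, hence as polynomials, and $p_1$ is nonconstant because $p_1\circ\sigma=x_1$. Restricting $p_1$ and $p_2+1$ to a line on which $p_1$ is nonconstant gives polynomials $\alpha,\beta$ in one variable with $\alpha$ nonconstant and $\beta^2=1+\alpha^3$. Comparing degrees, $2\deg\beta=3\deg\alpha$, so $\deg\alpha=2l$ and $\deg\beta=3l$ with $l\ge1$. The equation $\beta^2-\alpha^3=1$ shows that $\alpha$ and $\beta$ are coprime. Differentiating it gives $2\beta\beta'=3\alpha^2\alpha'$, so $\beta$ divides $\alpha'$. But $\alpha'\neq0$ and $\deg\alpha'=2l-1<3l=\deg\beta$, a contradiction.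
\end{proof}

\begin{thebibliography}{9}

\bibitem{AvA}
\emph{Algebraicity versus analyticity},
\texttt{https://projecteuclid.org/download/pdfview\_1/euclid.rmjm/1250127367}.

\bibitem{Ha}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{ZS}
Zariski and Samuel, \emph{Commutative Algebra} II.

\end{thebibliography}
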